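
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Twists by functions of exponential type\\ in the extended Selberg class}


\begin{abstract}
Let $F,G$ be functions of positive degree in the extended Selberg class, with Dirichlet coefficients $a(n)$, $b(n)$. We prove that if $b(n)=a(n)\phi(\log n)$ for all $n$, where $\phi$ is an entire function of exponential type, then $G(s)=cF(s+i\theta)$ with a constant $c\ne0$ and a real $\theta$, and $\phi(z)=ce^{-i\theta z}$. This proves a conjecture that describes the classes and the distances attached to such twists. More generally, the conclusion $G(s)=cF(s+i\theta)$ holds whenever $a(n)\phi_2(\log n)=b(n)\phi_1(\log n)$ for all $n$ with $\phi_1,\phi_2$ of exponential type, not both zero.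
\end{abstract}

\section{The question and the results}

\subsection{The class and the distance}

Write $s=\sigma+it$. The \emph{extended Selberg class} $\mathcal S^\sharp$ consists of the Dirichlet series $F(s)=\sum_{n\ge1}a(n)n^{-s}$, not identically zero, with the following properties.
\begin{itemize}
\item The series converges absolutely for $\sigma>1$.
\item For some integer $m\ge0$ the function $(s-1)^mF(s)$ is entire of finite order.
\item There is a functional equation $\Phi_F(s)=\omega\,\overline{\Phi_F(1-\bar s)}$, where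
\[
\Phi_F(s)=Q^s\prod_{j=1}^r\Gamma(\lambda_js+\mu_j)\,F(s),
\]
with $Q>0$, $r\ge0$, $\lambda_j>0$, $\operatorname{Re}\mu_j\ge0$ and $|\omega|=1$.
\end{itemize}
For each $F$ we fix one choice of the data $Q,\lambda_j,\mu_j,\omega$. The degree $d_F=2\sum_j\lambda_j$ is an invariant of $F$. We write $m_F$ for the order of the pole of $F$ at $s=1$ ($m_F=0$ if $F$ is entire), and $F_\theta(s)=F(s+i\theta)$ for $\theta\in\mathbb R$.

For $\alpha>0$ let $E_\alpha$ be the set of entire functions of order at most $1$ and exponential type at most $\alpha$: thus $\phi\in E_\alpha$ means that $|\phi(z)|\ll_\varepsilon e^{(\alpha+\varepsilon)|z|}$ for every $\varepsilon>0$. Let $\mathrm{Exp}=\bigcup_{\alpha>0}E_\alpha$. For Dirichlet series $F,G$ with coefficients $a(n),b(n)$, define the distance $d(F,G)$ as the infimum of all $\alpha>0$ for which some $\phi\in E_\alpha$ satisfies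
\[
b(n)=a(n)\phi(\log n)\ \text{ for all } n,\qquad\text{or}\qquad a(n)=b(n)\phi(\log n)\ \text{ for all } n,
\]
and $d(F,G)=+\infty$ if there is no such $\phi$. Write $F\sim G$ if $d(F,G)<\infty$, and let $[F]$ be the set of $G$ with $G\sim F$. Except in Remark~\ref{rem:degree0}, $F$ and $G$ lie in $\mathcal S^\sharp$ and have positive degree. (The distance always carries two arguments; a degree is written $d_F$, or $d$ once it is common to $F$ and $G$.)

What does the relation $b(n)=a(n)\phi(\log n)$ allow? If $\phi(z)=z^k$, then $G=(-1)^kF^{(k)}$. If $\phi(z)=ce^{wz}$, then $G(s)=cF(s-w)$. A general $\phi\in\mathrm{Exp}$ is a superposition of exponentials $e^{wz}$ with $w$ on a circle (formula \eqref{eq:inverse} below), so $G$ is a superposition of the shifts $F(s-w)$ by bounded amounts. Now suppose that $G$ also satisfies a functional equation. A functional equation links $s$ with $1-s$ through a rigid gamma factor, and one expects a mixture of different shifts, or of derivatives, to destroy it. A single shift should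 survive only if it respects the symmetry about $\sigma=\frac12$, that is, only if it is vertical. Finally, if $F$ has a pole at $s=1$, then $F_\theta$ has a pole at $1-i\theta$, which is forbidden in $\mathcal S^\sharp$ unless $\theta=0$. This is what is conjectured in \cite{Cramer}: $G\in[F]$ if and only if $G=cF_\theta$, and then $d(F,G)=|\theta|$. In the notation of \cite{Cramer}, with a class identified with the shifts $\theta$ that parametrize it up to the constant $c$, it reads $[F]=\{0\}$ if $m_F\ge1$ and $[F]=\mathbb R$ if $m_F=0$. The conjecture is true.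

\begin{theorem}\label{thm:main}
Let $F,G\in\mathcal S^\sharp$ with $d_F,d_G>0$. Then $d(F,G)<\infty$ if and only if $G=cF_\theta$ for some $c\ne0$ and $\theta\in\mathbb R$. In that case $c$ and $\theta$ are unique and $d(F,G)=|\theta|$. If $m_F\ge1$, then $cF_\theta\in\mathcal S^\sharp$ only for $\theta=0$; if $m_F=0$, then $cF_\theta\in\mathcal S^\sharp$ for all $\theta\in\mathbb R$. Hence the set of distances realized in $[F]$ is $\{0\}$ if $m_F\ge1$ and $[0,\infty)$ if $m_F=0$.
\end{theorem}

One may also allow a twist on each side, that is, a relation $a(n)\phi_2(\log n)=b(n)\phi_1(\log n)$. Such a relation arises, for example, when one sequence is a twist of both $a(n)$ and $b(n)$. It says nothing about $b(n)$ at those $n$ with $\phi_1(\log n)=0$; nevertheless it has the same consequence.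

\begin{theorem}\label{thm:two}
Let $F,G\in\mathcal S^\sharp$ have positive degree, and let $\phi_1,\phi_2\in\mathrm{Exp}$, not both $\equiv0$, satisfy
\begin{equation}\label{eq:relation}
a(n)\phi_2(\log n)=b(n)\phi_1(\log n)\qquad\text{for all }n\ge1.
\end{equation}
Then $G=cF_\theta$ with $c\ne0$, $\theta\in\mathbb R$, and $\phi_2(z)=ce^{-i\theta z}\phi_1(z)$.
\end{theorem}

\begin{remark}\label{rem:degree0}
Positive degree cannot be dropped. The functions $F(s)=1+2^{1/2-s}$ and $G(s)=1-2^{1/2-s}$ lie in $\mathcal S^\sharp$ with degree $0$, since $2^{s/2}F(s)=2^{s/2}+2^{(1-s)/2}$ is invariant under $s\mapsto1-s$ and $2^{s/2}G(s)$ changes sign. Here $b(n)=a(n)\phi(\log n)$ with $\phi(z)=1-2z/\log2$, which is in $E_\alpha$ for every $\alpha>0$, so $d(F,G)=0$. But $G=cF_\theta$ forces $c=1$ and $2^{-i\theta}=-1$, so $\theta\ne0$, $d(F,G)\ne|\theta|$, and $\theta$ is not unique. In the proof, positivity of the degree enters through Lemma~\ref{lem:reflect}(iii). The growth condition on $\phi$ is discussed in Section~\ref{sec:growth}.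
\end{remark}

\subsection{The reflected form of the functional equation}

Put
\[
H_F(s)=\omega Q^{1-2s}\prod_{j=1}^r\frac{\Gamma(\lambda_j(1-s)+\bar\mu_j)}{\Gamma(\lambda_js+\mu_j)} .
\]
The functional equation reads $F(s)=H_F(s)\overline{F(1-\bar s)}$, so that
\begin{equation}\label{eq:FE}
F(s)=H_F(s)\sum_{n\ge1}\overline{a(n)}\,n^{s-1}\qquad(\sigma<0).
\end{equation}
Since $\operatorname{Re}\mu_j\ge0$, the factor $H_F$ is holomorphic for $\sigma<1$. All zeros and poles of $H_F$ lie on the finitely many horizontal lines $t=-\operatorname{Im}\mu_j/\lambda_j$. We shall therefore work in half-planes $\Omega_T=\{s:t>T\}$.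

\section{The mechanism in an example}\label{sec:example}

Let $F(s)=L(s,\chi)=1-3^{-s}+5^{-s}-\cdots$, where $\chi$ is the odd character mod $4$. Here $Q=2/\sqrt\pi$, $r=1$, $\lambda_1=\mu_1=\frac12$, $\omega=1$, so the degree is $1$ and
\[
H(s)=\Big(\frac4\pi\Big)^{\frac12-s}\,\frac{\Gamma(1-\frac s2)}{\Gamma(\frac{1+s}2)} .
\]

\emph{A derivative.} Take $\phi(z)=z$, so $G=-F'$, and suppose that $G\in\mathcal S^\sharp$ with $d_G>0$. Differentiating $F(s)=H(s)\sum\chi(n)n^{s-1}$ gives, for $\sigma<0$,
\[
G(s)=H(s)\sum_n\chi(n)n^{s-1}\Big(-\frac{H'}H(s)-\log n\Big),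
\]
while the functional equation of $G$ gives $G(s)=H_G(s)\sum_n\chi(n)(\log n)\,n^{s-1}$. Let us grant two facts, proved in general in Section~\ref{sec:compare}. First, $H_G(s)=q^sR_0(s)H(s)$, where $q>0$ and, for $t$ large, $R_0$ is bounded and $R_0(iy)=C_0y^\kappa(1+O(1/y))$ with $C_0\ne0$ and $\kappa\in i\mathbb R$. Second, although the coefficients depend on $s$, one may compare the terms in $n^s$ on both sides. Then for each odd $n$ there is a constant $\varepsilon_n$ with
\begin{equation}\label{eq:toy}
-\frac{H'}H(s)-\log n=\varepsilon_nR_0(s).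
\end{equation}
With $\psi=\Gamma'/\Gamma$ and $\psi(z)=\log z+O(1/|z|)$ (away from the negative real axis) we compute, on $s=iy$,
\[
-\frac{H'}H(s)=\log\frac4\pi+\tfrac12\psi\Big(1-\frac s2\Big)+\tfrac12\psi\Big(\frac{1+s}2\Big)=\log\frac{2y}\pi+O\Big(\frac1y\Big).
\]
So the left side of \eqref{eq:toy} is unbounded and the right side is bounded: $-F'$ is not an element of $\mathcal S^\sharp$ of positive degree. What happened is that the reflection turned the twist $\phi(\log n)=\log n$ into $\phi\big(\log\frac{2y}\pi-\log n\big)$, up to $O(1/y)$.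

\emph{Exponentials.} If $\phi(z)=\sum_jc_je^{w_jz}$, then $G(s)=\sum_jc_jF(s-w_j)$, and the bracket in the reflected series becomes $\sum_jc_jn^{-w_j}H(s-w_j)/H(s)$. By Stirling's formula $H(iy-w)/H(iy)=(2y/\pi)^w(1+O(1/y))$, so again the twist $\phi(\log n)$ is reflected to $\phi(\log\frac{2y}{\pi}-\log n)$, approximately. This must equal $\varepsilon_nR_0(iy)\approx\varepsilon_nC_0y^\kappa$, so to leading order $\phi$ is a pure oscillation on the real axis.

The leading order alone does not suffice: for $\phi(z)=1+e^{-z}$ the second summand is reflected to a term of size $1/y$, no larger than the error in the formula for $R_0$. Now the dependence on $n$ helps. The exact identity is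
\[
1+n\,\frac{H(s+1)}{H(s)}=\varepsilon_nR_0(s)\qquad(n\text{ odd}).
\]
On $s=iy$ the left side tends to $1$, so $\kappa=0$ and $\varepsilon_n=1/C_0$ for every $n$. The leading term has determined how $\varepsilon_n$ depends on $n$. Subtracting the exact identities for $n=3$ and $n=1$ yields $2H(s+1)/H(s)=0$, a contradiction.

The general proof follows these lines. Write $G$ as a contour integral of shifts $F(s-w)$ and reflect (Section~\ref{sec:reflect}). Separate the frequencies (Section~\ref{sec:separate}). Read off from the leading term that $\varepsilon_n$ is a constant times $n^{i\theta}$; this makes the exact identity one between functions of exponential type in the variable $u=\log n$, and a uniqueness principle then extends it to all complex $u$ (Section~\ref{sec:compare}). As an identity in $u$ it can be inverted, and this shows that the only singularity of the Borel transform of $\phi$ is one simple pole, i.e.\ $\phi$ is one exponential (Section~\ref{sec:proof}).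

\section{Two tools: Borel transform and gamma factor}

\subsection{The Borel transform}

Let $\phi(z)=\sum_{k\ge0}c_kz^k/k!\in E_\alpha$. Cauchy's estimate on $|z|=k/(\alpha+\varepsilon)$ and Stirling's formula for $k!$ give $|c_k|\ll_{\varepsilon}\sqrt{k}\,(\alpha+\varepsilon)^k$ for $k\ge1$. Hence the \emph{Borel transform} $B_\phi(w)=\sum_{k\ge0}c_kw^{-k-1}$ is holomorphic for $|w|>\alpha$ and vanishes at $\infty$. By residues, for every $\rho>\alpha$,
\begin{equation}\label{eq:inverse}
\phi(z)=\frac1{2\pi i}\oint_{|w|=\rho}e^{zw}B_\phi(w)\,dw .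
\end{equation}
For example, $\phi(z)=ce^{w_0z}$ has $B_\phi(w)=c/(w-w_0)$. The asymptotics in Section~\ref{sec:reflect} depend on how far to the left the contour can be pushed. The next lemma bounds this in terms of the growth of $\phi$ on the positive axis.

\begin{lemma}\label{lem:borel}
Let $0\not\equiv\phi\in E_\alpha$ and $h=\limsup_{x\to+\infty}x^{-1}\log|\phi(x)|$. Then $-\alpha\le h\le\alpha$, and $B_\phi$ extends holomorphically to $\{|w|>\alpha\}\cup\{\operatorname{Re}w>h\}$.
\end{lemma}

\begin{proof}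
The bound $h\le\alpha$ is immediate from the definition of $E_\alpha$. The integral $\int_0^\infty\phi(x)e^{-wx}dx$ converges absolutely and is holomorphic for $\operatorname{Re}w>h$. For real $w>\alpha$ it can be computed termwise, because $\sum|c_k|\int_0^\infty\frac{x^k}{k!}e^{-wx}dx=\sum|c_k|w^{-k-1}<\infty$, and it equals $B_\phi(w)$. The set $\{|w|>\alpha,\ \operatorname{Re}w>h\}$ is connected: from any point of it move vertically away from the real axis (this increases $|w|$) until $|\operatorname{Im}w|>\alpha$, then to the right until $\operatorname{Re}w>\alpha$, and then vertically to the real axis. So the two functions agree there, and together they give the extension. If $h<-\alpha$ (in particular if $h=-\infty$), the extension is an entire function that vanishes at $\infty$; then $B_\phi\equiv0$ and $\phi\equiv0$, which is excluded.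
\end{proof}

\begin{lemma}\label{lem:moment}
Let $0\le\rho_0<\rho<\rho_2$, let $g$ be holomorphic on $\rho_0<|w|<\rho_2$, and suppose that $\oint_{|w|=\rho}g(w)e^{-uw}dw=0$ for all $u\in\mathbb C$. Then $g$ extends holomorphically to $|w|<\rho_2$.
\end{lemma}

\begin{proof}
Expanding in powers of $u$ gives $\oint_{|w|=\rho}w^kg(w)\,dw=0$ for all $k\ge0$. So the Laurent series of $g$ has no negative powers.
\end{proof}

\subsection{The gamma factor}

For $t>0$ put $\ell(s)=\log(s/i)$ with the principal logarithm. Thus $|\operatorname{Im}\ell(s)|<\frac\pi2$ and $\ell(iy)=\log y$. Put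
\[
L_F=2\log Q+2\sum_j\lambda_j\log\lambda_j\in\mathbb R,\qquad
\eta_F=\sum_j(\lambda_j+\bar\mu_j-\mu_j)=\frac{d_F}2-2i\sum_j\operatorname{Im}\mu_j .
\]
What matters below is that $\operatorname{Re}\eta_F=d_F/2$ depends only on the degree.

\begin{lemma}\label{lem:gamma}
Let $H=H_F$, $d=d_F>0$, $L=L_F$, $\eta=\eta_F$. There is $T_0\ge1$ such that $H$ is holomorphic and zero-free on $\Omega_{T_0}$, with a branch of $\log H$ there satisfying the following.
\begin{enumerate}
\item[(a)] For some constant $c_F$, uniformly on $\Omega_{T_0}$,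
\[
\log H(s)=-d\,s\,\ell(s)+(d-L)s+\eta\,\ell(s)+c_F+O(1/t).
\]
\item[(b)] Let $\rho>0$ and $T\ge T_0+2\rho$. Uniformly for $s\in\Omega_T$ and $|w|\le\rho$,
\[
\frac{H(s-w)}{H(s)}=e^{w(d\,\ell(s)+L)}\big(1+O(1/t)\big).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Recall Stirling's formula in the form
\[
\log\Gamma(z)=(z-\tfrac12)\log z-z+\tfrac12\log2\pi+r(z),\qquad z\notin(-\infty,0],
\]
where $r(z)=\int_0^\infty P(x)(x+z)^{-2}dx$ and $P(x)=\frac12\{x\}(1-\{x\})\in[0,\frac18]$. For $\operatorname{Im}z\neq0$ this gives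
\[
|r(z)|\le\frac18\int_{-\infty}^\infty\frac{dx}{x^2+(\operatorname{Im}z)^2}=\frac{\pi}{8|\operatorname{Im}z|}.
\]
The bound is useful even when $\arg z$ approaches $\pm\pi$, and we need this because $\Omega_{T_0}$ reaches far to the left and to the right.

Fix one factor and write $\lambda,\mu$ for $\lambda_j,\mu_j$. Let $z_1=\lambda s+\mu$ and $z_2=\lambda(1-s)+\bar\mu=-\lambda s+\lambda+\bar\mu$. If $T_0$ is large and $s\in\Omega_{T_0}$, then $\operatorname{Im}z_1\ge\lambda t/2$, $\operatorname{Im}z_2\le-\lambda t/2$, and $\mu/(\lambda s)$, $(\lambda+\bar\mu)/(\lambda s)$ have modulus at most $\frac12$. Since $z_1,s$ lie in the upper and $z_2,-s$ in the lower half-plane, and $\log s=\ell(s)+\frac{i\pi}2$, $\log(-s)=\ell(s)-\frac{i\pi}2$, we get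
\[
\log z_1=\ell(s)+\tfrac{i\pi}2+\log\lambda+\frac{\mu}{\lambda s}+O(|s|^{-2}),\qquad
\log z_2=\ell(s)-\tfrac{i\pi}2+\log\lambda-\frac{\lambda+\bar\mu}{\lambda s}+O(|s|^{-2}).
\]
In $(z_1-\frac12)\log z_1-z_1$ the correction $\mu/(\lambda s)$ contributes $\mu+O(1/|s|)$, which cancels the $-\mu$ in $-z_1$; in the same way the correction in $\log z_2$ contributes $\lambda+\bar\mu+O(1/|s|)$, which cancels the constant in $-z_2$. Hence
\begin{align*}
\log\Gamma(z_1)&=(\lambda s+\mu-\tfrac12)\big(\ell(s)+\tfrac{i\pi}2+\log\lambda\big)-\lambda s+\tfrac12\log2\pi+O(1/t),\\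
\log\Gamma(z_2)&=(-\lambda s+\lambda+\bar\mu-\tfrac12)\big(\ell(s)-\tfrac{i\pi}2+\log\lambda\big)+\lambda s+\tfrac12\log2\pi+O(1/t).
\end{align*}
In the difference $\log\Gamma(z_2)-\log\Gamma(z_1)$ the terms $\pm\frac{i\pi}2\lambda s$ cancel, and what remains is
\[
-2\lambda s\,\ell(s)+(2\lambda-2\lambda\log\lambda)s+(\lambda+\bar\mu-\mu)\ell(s)+\mathrm{const}+O(1/t).
\]
Sum over $j$ and add $\log\omega+(1-2s)\log Q$.

(b) Here $s-w\in\Omega_{T_0}$, $|w/s|<\frac12$, and $\operatorname{Im}(s-w)\ge t-\rho\ge t/2$. We have $\ell(s-w)=\ell(s)+\log(1-\frac ws)$ with the principal logarithm, because $\operatorname{Im}\ell(s-w)-\operatorname{Im}\ell(s)\in(-\pi,\pi)$. Therefore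
\[
(s-w)\ell(s-w)-s\,\ell(s)=-w\,\ell(s)+(s-w)\log\Big(1-\frac ws\Big)=-w\,\ell(s)-w+O(1/|s|),
\]
and $\ell(s-w)-\ell(s)=O(1/|s|)$. So (a) gives
\[
\log H(s-w)-\log H(s)=d\,w\,\ell(s)+dw-(d-L)w+O(1/t)=w\big(d\,\ell(s)+L\big)+O(1/t).\qedhere
\]
\end{proof}

From now on $T_0$ is chosen so that Lemma~\ref{lem:gamma} holds with it for each of the (one or two) functions of $\mathcal S^\sharp$ under consideration.

\section{Reflecting a twisted series}\label{sec:reflect}

Let $\phi\in E_\alpha$, $\rho>\alpha$, $T\ge T_0+2\rho$. For $s\in\Omega_T$ and $u\in\mathbb C$ define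
\begin{equation}\label{eq:X}
X_{F,\phi}(s,u)=\frac1{2\pi i}\oint_{|w|=\rho}\frac{H_F(s-w)}{H_F(s)}\,e^{-uw}B_\phi(w)\,dw .
\end{equation}
By Cauchy's theorem this does not depend on the choice of $\rho\in(\alpha,(T-T_0)/2]$. For $\phi\equiv1$ we have $B_\phi(w)=1/w$ and $X_{F,1}\equiv1$. The next lemma says that the functional equation carries the twist $\phi(\log n)$ to the twist $X_{F,\phi}(s,\log n)$, and that $X_{F,\phi}(iy,u)$ is close to $\phi(d\log y+L_F-u)$.

\begin{lemma}\label{lem:reflect}
Let $d=d_F>0$ and let $\phi,\alpha,\rho,T$ be as above; write $X=X_{F,\phi}$.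
\begin{enumerate}
\item[(i)] $X$ is holomorphic in $s\in\Omega_T$, and for fixed $s$ it belongs to $\mathrm{Exp}$ in $u$. There is a constant $C$ with $|X(s,u)|\le C|s|^{d\rho}e^{\rho|u|}$ for $s\in\Omega_T$, $u\in\mathbb C$.
\item[(ii)] The series $\sum a(n)\phi(\log n)n^{-s}$ converges absolutely for $\sigma>1+\rho$ and continues holomorphically to $|s-1|>\rho$. For $\sigma<-\rho$, $t>T$ the continuation equals
\[
H_F(s)\sum_{n\ge1}\overline{a(n)}\,n^{s-1}X(s,\log n),
\]
with absolute convergence.
\item[(iii)] Let $\phi\not\equiv0$ and let $h$ be as in Lemma~\ref{lem:borel}. For fixed $u\in\mathbb R$ and $\varepsilon>0$, as $y\to\infty$ with $x=d\log y$,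
\begin{equation}\label{eq:asymp}
X(iy,u)=\phi(x+L_F-u)+O\big(e^{(h-\frac1d+\varepsilon)x}\big).
\end{equation}
In particular, for no real $u_0$ does $X(\cdot,u_0)$ vanish identically on $\Omega_T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:gamma}(b) and $|\ell(s)|\le\log|s|+\frac\pi2$ (recall $|s|\ge1$), $|H_F(s-w)/H_F(s)|\ll|s|^{d\rho}$ on $|w|=\rho$. The rest is clear from \eqref{eq:X}, as $|e^{-uw}|\le e^{\rho|u|}$ for all complex $u$.

(ii) Since $\phi(\log n)\ll n^\rho$, the series converges absolutely for $\sigma>1+\rho$, and \eqref{eq:inverse} with $z=\log n$ shows that it equals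
\[
\frac1{2\pi i}\oint_{|w|=\rho}F(s-w)B_\phi(w)\,dw .
\]
As $F$ is holomorphic off $s=1$, this integral is holomorphic on the connected set $|s-1|>\rho$. If $\sigma<-\rho$, then $\operatorname{Re}(s-w)<0$ on the contour, and \eqref{eq:FE} gives $F(s-w)=H_F(s-w)\sum\overline{a(n)}n^{s-1}n^{-w}$. Termwise integration is allowed because $\sum|a(n)|n^{\sigma-1+\rho}<\infty$. For $t>T$ we have $H_F(s)\ne0$ and may write the result in terms of $X$; the series converges absolutely by (i).

(iii) On the circle $|w|=\rho$ the error in Stirling's formula can only be bounded by $y^{-1}e^{\rho x}$, which may be much larger than $\phi$ itself, since $h<\rho$. So we first push the contour to the left. Let $\Gamma$ be the boundary of $\{|w|<\rho,\ \operatorname{Re}w<h+\varepsilon\}$, which is nonempty as $h\ge-\alpha>-\rho$. By Lemma~\ref{lem:borel}, $B_\phi$ is holomorphic on $\{|w|\le\rho,\ \operatorname{Re}w\ge h+\varepsilon\}$, so in \eqref{eq:X} and \eqref{eq:inverse} the circle may be replaced by $\Gamma$. On $\Gamma$, Lemma~\ref{lem:gamma}(b)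 with $s=iy$, $\ell(s)=\log y$, gives
\[
\frac{H_F(iy-w)}{H_F(iy)}e^{-uw}=e^{w(x+L_F-u)}\big(1+O(1/y)\big),\qquad \operatorname{Re}w\le h+\varepsilon .
\]
The main term integrates to $\phi(x+L_F-u)$. Once $x+L_F-u\ge0$, the error is $O(y^{-1}e^{(h+\varepsilon)x})$, and $y^{-1}=e^{-x/d}$.

If $X(\cdot,u_0)\equiv0$, then \eqref{eq:asymp} with $u=u_0$ and $\varepsilon<\frac1d$ would give $\limsup x^{-1}\log|\phi(x)|\le h-\frac1d+\varepsilon<h$, a contradiction.
\end{proof}

The gain $e^{-x/d}$ in \eqref{eq:asymp} is the factor $1/y$ of Stirling's formula, measured on the scale $x=d\log y$. This is where $d>0$ is needed.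

\section{Separating the frequencies}\label{sec:separate}

We must compare coefficients in series $\sum f_\nu(s)\nu^s$ with coefficients $f_\nu(s)$ that depend on $s$. As $\sigma\to-\infty$ the term with the smallest $\nu$ should dominate; to conclude that it vanishes, we need that $f_\nu$ cannot itself decay exponentially. On a left half-line alone this is false, as $f(s)=e^s$ shows. But $e^s$ grows exponentially to the right, and polynomial growth in a full half-plane $\Omega_T$ excludes such functions.

\begin{lemma}\label{lem:line}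
Let $T\ge1$, $a\ge0$, let $f$ be holomorphic on $\Omega_T$ with $|f(s)|\le C|s|^a$, and suppose that for some $T_1>T$ and $\delta>0$ we have $f(\sigma+iT_1)=O(e^{-\delta|\sigma|})$ as $\sigma\to-\infty$. Then $f\equiv0$.
\end{lemma}

\begin{proof}
Let $k\ge a$ be an integer and $g(z)=f(z+iT_1)(z+i)^{-k}$ for $\operatorname{Im}z\ge0$. Since $|z+iT_1|\le T_1|z+i|$ and $|z+i|\ge1$ there, $g$ is bounded; it is continuous on the closed half-plane and holomorphic inside. Suppose $g\not\equiv0$. The map $\zeta=\frac{z-i}{z+i}$ carries the half-plane to the unit disc and $\mathbb R$ to the unit circle without $1$. Write $g(z)=\zeta^lp(\zeta)$ with $p(0)\ne0$; then $p$ is bounded and holomorphic in the disc, continuous up to the circle except at $1$, and $|p|=|g|$ on the boundary. Since $\log\max(|p|,\varepsilon)$ is subharmonic, for $0<r<1$ and $\varepsilon>0$,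
\[
\log|p(0)|\le\frac1{2\pi}\int_{-\pi}^{\pi}\log\max\big(|p(re^{i\tau})|,\varepsilon\big)\,d\tau .
\]
Let $r\to1$ (bounded convergence), then $\varepsilon\to0$ (monotone convergence). On the circle $d\tau=2\,dx/(1+x^2)$, so
\[
-\infty<\log|p(0)|\le\frac1\pi\int_{-\infty}^\infty\log|g(x)|\,\frac{dx}{1+x^2}.
\]
But $\log|g|$ is bounded above on $\mathbb R$ and $\log|g(x)|\le-\delta|x|+O(1)$ as $x\to-\infty$, so the integral is $-\infty$. This contradiction shows that $g\equiv0$, hence $f\equiv0$.
\end{proof}

\begin{lemma}\label{lem:separate}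
Let $\Lambda=\{\nu_1<\nu_2<\cdots\}\subset(0,\infty)$ be finite or tend to $\infty$. Let $T\ge1$, $a\ge0$, $\sigma_0>0$, and let $f_\nu$ $(\nu\in\Lambda)$ be holomorphic on $\Omega_T$ with $|f_\nu(s)|\le C_\nu|s|^a$ and $\sum_\nu C_\nu\nu^{-\sigma_0}<\infty$. Put $E(s)=\sum_\nu f_\nu(s)\nu^s$ for $s\in\Omega_T$, $\sigma<-\sigma_0$. If for some $T_1>T$ and every $M>0$ we have $E(\sigma+iT_1)=O_M(e^{-M|\sigma|})$ as $\sigma\to-\infty$, then all $f_\nu\equiv0$.
\end{lemma}

\begin{proof}
Let $\sigma<-\sigma_0$. For $i\ge l$ we have $\nu_i^\sigma=\nu_i^{-\sigma_0}\nu_i^{\sigma+\sigma_0}\le\nu_i^{-\sigma_0}\nu_l^{\sigma+\sigma_0}$. With $l=1$ this shows that the series for $E$ converges absolutely. Now suppose $f_{\nu_i}\equiv0$ for all $i<k$, and let $t=T_1$. Using the inequality with $l=k+1$ for the terms with $i>k$, we get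
\[
|f_{\nu_k}(s)|\le\nu_k^{|\sigma|}|E(s)|+O\Big(|s|^a\Big(\frac{\nu_{k+1}}{\nu_k}\Big)^{-|\sigma|}\Big),
\]
where the last term is absent if $\nu_k=\max\Lambda$. With $M=|\log\nu_k|+1$ the right side is exponentially small as $\sigma\to-\infty$, so $f_{\nu_k}\equiv0$ by Lemma~\ref{lem:line}. Induct on $k$.
\end{proof}

For $F\in\mathcal S^\sharp$ let $A_F=\{n:a(n)\ne0\}$, a nonempty set. The first application is a uniqueness principle: a function of exponential type is determined by its values at $\log n$, $n\in A_F$.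

\begin{lemma}\label{lem:unique}
Let $d_F>0$. If $\psi\in\mathrm{Exp}$ and $a(n)\psi(\log n)=0$ for all $n$, then $\psi\equiv0$.
\end{lemma}

\begin{proof}
Let $\psi\in E_\alpha$, $\rho>\alpha$, $T\ge T_0+2\rho$. The series in Lemma~\ref{lem:reflect}(ii) is zero, hence so is its continuation, and $\sum_n\overline{a(n)}n^{s-1}X_{F,\psi}(s,\log n)=0$ for $\sigma<-\rho$, $t>T$. Apply Lemma~\ref{lem:separate} with $\Lambda=\mathbb N$, $f_n(s)=\overline{a(n)}n^{-1}X_{F,\psi}(s,\log n)$ and $E=0$. By Lemma~\ref{lem:reflect}(i) we may take exponent $d_F\rho$ and $C_n\ll|a(n)|n^{\rho-1}$, so $\sigma_0=\rho+1$ is admissible: $\sum C_nn^{-\sigma_0}\ll\sum|a(n)|n^{-2}<\infty$. Thus $X_{F,\psi}(\cdot,\log n)\equiv0$ for $n\in A_F$, and $\psi\equiv0$ by Lemma~\ref{lem:reflect}(iii).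
\end{proof}

\section{Comparing two functional equations}\label{sec:compare}

We now compare the reflected forms of the two sides of \eqref{eq:relation}. The twist $b(n)=a(n)\phi(\log n)$ of Theorem~\ref{thm:main} is the case $\phi_2=\phi$, $\phi_1=1$. The growth of the two gamma factors to the left shows that the degrees agree, the separation lemma gives one identity for each $n\in A_F$, and the leading terms on the imaginary axis show how the constants in these identities depend on $n$.

\begin{proposition}\label{prop:compare}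
Let $F,G\in\mathcal S^\sharp$ have positive degree and let $\phi_1,\phi_2\in\mathrm{Exp}$, not both $\equiv0$, satisfy \eqref{eq:relation}. Then $\phi_1\not\equiv0$, $\phi_2\not\equiv0$ and $d_F=d_G$. Let $q=e^{L_F-L_G}$ and define $R_0$ on $\Omega_{T_0}$ by $H_G(s)=q^sR_0(s)H_F(s)$. There are $C_1\ne0$ and $\theta\in\mathbb R$ such that:
\begin{enumerate}
\item[(i)] $A_F=\{qm:m\in A_G\}$, and $q\,\overline{b(n/q)}=C_1n^{i\theta}\,\overline{a(n)}$ for all $n\in A_F$;
\item[(ii)] for all sufficiently large $T$,
\begin{equation}\label{eq:star}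
X_{F,\phi_2}(s,u)=C_1e^{i\theta u}R_0(s)\,X_{G,\phi_1}(s,u-\log q)\qquad(s\in\Omega_T,\ u\in\mathbb C).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
If $\phi_1\equiv0$, then $a(n)\phi_2(\log n)=0$ for all $n$, so $\phi_2\equiv0$ by Lemma~\ref{lem:unique}, which is excluded. If $\phi_2\equiv0$, use Lemma~\ref{lem:unique} for $G$. Let $\phi_1,\phi_2\in E_\alpha$, $\rho>\alpha$, $T\ge T_0+2\rho$, and write $X_2=X_{F,\phi_2}$, $X_1=X_{G,\phi_1}$, $R=H_G/H_F$. By \eqref{eq:relation} and Lemma~\ref{lem:reflect}(ii), applied to $F$ and to $G$,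
\begin{equation}\label{eq:compare}
\sum_n\overline{a(n)}\,n^{s-1}X_2(s,\log n)=R(s)\sum_n\overline{b(n)}\,n^{s-1}X_1(s,\log n)\qquad(\sigma<-\rho,\ t>T).
\end{equation}

\emph{Degrees.} Fix $T_1>T$. For $t=T_1$, $\sigma\le-\rho-1$, Lemma~\ref{lem:reflect}(i) bounds both sums in \eqref{eq:compare} by a power of $|s|$, since $\sum|a(n)|n^{\sigma-1+\rho}\le\sum|a(n)|n^{-2}$ and likewise for $b$. On the other hand $\operatorname{Re}(s\,\ell(s))=\sigma\log|s|-t\operatorname{Im}\ell(s)=-|\sigma|\log|\sigma|+O(1)$ on this line, so Lemma~\ref{lem:gamma}(a) gives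
\[
\log|R(\sigma+iT_1)|=(d_G-d_F)|\sigma|\log|\sigma|+O(|\sigma|)\qquad(\sigma\to-\infty).
\]
If $d_G<d_F$, the right side of \eqref{eq:compare} is $O_M(e^{-M|\sigma|})$ on $t=T_1$ for every $M$. Then Lemma~\ref{lem:separate}, applied to the left side as in the proof of Lemma~\ref{lem:unique}, shows that $X_2(\cdot,\log n)\equiv0$ for $n\in A_F$; this contradicts Lemma~\ref{lem:reflect}(iii), as $\phi_2\not\equiv0$. If $d_G>d_F$, divide \eqref{eq:compare} by $R$; now the left side is $O_M(e^{-M|\sigma|})$, and the same argument gives $X_1(\cdot,\log n)\equiv0$ for $n\in A_G$, a contradiction. So $d_F=d_G=:d$.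

\emph{Separation.} By Lemma~\ref{lem:gamma}(a), as the degrees agree,
\begin{equation}\label{eq:R0}
\log R_0(s)=\kappa\,\ell(s)+\mathrm{const}+O(1/t),\qquad \kappa=\eta_G-\eta_F\in i\mathbb R .
\end{equation}
Here $\kappa$ is imaginary because $\operatorname{Re}\eta_F=\operatorname{Re}\eta_G=d/2$. Hence $|e^{\kappa\ell(s)}|=e^{-\operatorname{Im}\kappa\operatorname{Im}\ell(s)}$ is bounded, and $R_0$ is bounded on $\Omega_T$; it is zero-free there. In \eqref{eq:compare} we write $R(s)n^s=R_0(s)(qn)^s$ and bring everything to one side. This is a series over $\Lambda=\mathbb N\cup q\mathbb N$ that vanishes identically, and Lemma~\ref{lem:separate} applies with exponent $d\rho$ and $\sigma_0=\rho+1$, because $\sum|a(n)|n^{\rho-1}n^{-\rho-1}$ and $\sum|b(n)|n^{\rho-1}(qn)^{-\rho-1}$ are finite. With the convention $a(\xi)=b(\xi)=0$ for $\xi\notin\mathbb N$ we obtain, for every $\nu\in\Lambda$,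
\begin{equation}\label{eq:sep}
\overline{a(\nu)}\,X_2(s,\log\nu)=q\,\overline{b(\nu/q)}\,R_0(s)\,X_1(s,\log\nu-\log q)\qquad(s\in\Omega_T).
\end{equation}
By Lemma~\ref{lem:reflect}(iii), neither $X_2(\cdot,\log\nu)$ nor $X_1(\cdot,\log\nu-\log q)$ vanishes identically. So $a(\nu)\ne0$ if and only if $b(\nu/q)\ne0$; this is the first part of (i). For $n\in A_F$ put $g_n=q\,\overline{b(n/q)}/\overline{a(n)}\ne0$. Then
\begin{equation}\label{eq:gn}
X_2(s,\log n)=g_nR_0(s)X_1(s,\log n-\log q)\qquad(n\in A_F,\ s\in\Omega_T).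
\end{equation}

\emph{The numbers $g_n$.} As in Section~\ref{sec:example}, we find them from the leading terms on $s=iy$. Let $x=d\log y$, let $h_1,h_2$ be the growth rates of $\phi_1,\phi_2$ from Lemma~\ref{lem:borel}, let $h=\max(h_1,h_2)$, and let $0<\varepsilon<\frac1d$. By \eqref{eq:R0}, $R_0(iy)=C_0e^{\kappa x/d}(1+O(e^{-x/d}))$ with $C_0\ne0$. Since $L_G+\log q=L_F$, \eqref{eq:asymp} gives
\begin{align*}
X_2(iy,\log n)&=\phi_2(x+L_F-\log n)+O\big(e^{(h-\frac1d+\varepsilon)x}\big),\\
X_1(iy,\log n-\log q)&=\phi_1(x+L_F-\log n)+O\big(e^{(h-\frac1d+\varepsilon)x}\big).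
\end{align*}
Insert this in \eqref{eq:gn}, use $|e^{\kappa x/d}|=1$ and $\phi_1(x)=O(e^{(h+\varepsilon)x})$, and rename $x+L_F-\log n$ as $x$. As $x\to+\infty$,
\begin{equation}\label{eq:lead}
\phi_2(x)=g_n'\,e^{\kappa x/d}\phi_1(x)+O\big(e^{(h-\frac1d+\varepsilon)x}\big),\qquad g_n'=g_nC_0e^{\kappa(\log n-L_F)/d}.
\end{equation}
If $h_1<h$, the right side of \eqref{eq:lead} would have growth rate less than $h$, so $h_2<h$ as well, which is impossible. So $h_1=h$. Subtracting \eqref{eq:lead} for two elements $n,m\in A_F$ gives $(g_n'-g_m')\phi_1(x)=O(e^{(h_1-\frac1d+\varepsilon)x})$, which forces $g_n'=g_m'$ by the definition of $h_1$. Therefore $g_n=C_1n^{-\kappa/d}$ with $C_1\ne0$ independent of $n$, and $-\kappa/d=i\theta$ with $\theta\in\mathbb R$. This completes (i).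

\emph{From $\log n$ to all $u$.} Fix $s\in\Omega_T$. The difference of the two sides of \eqref{eq:star} is in $\mathrm{Exp}$ as a function of $u$ by Lemma~\ref{lem:reflect}(i), and by \eqref{eq:gn} with $g_n=C_1n^{i\theta}$ it vanishes at $u=\log n$ for all $n\in A_F$. By Lemma~\ref{lem:unique} it vanishes identically.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\emph{Which shifts lie in $\mathcal S^\sharp$.} If $m_F=0$, then $F_\theta$ is entire of finite order and its series converges absolutely for $\sigma>1$. With $\mu_j$ replaced by $\mu_j+i\lambda_j\theta$, which has the same real part, the completed function is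
\[
\Phi_{F_\theta}(s)=Q^s\prod_j\Gamma(\lambda_js+\mu_j+i\lambda_j\theta)\,F(s+i\theta)=Q^{-i\theta}\Phi_F(s+i\theta),
\]
and $\Phi_F(s+i\theta)=\omega\overline{\Phi_F(1-\bar s+i\theta)}$ gives $\Phi_{F_\theta}(s)=\omega Q^{-2i\theta}\,\overline{\Phi_{F_\theta}(1-\bar s)}$. So $F_\theta\in\mathcal S^\sharp$, with degree $d_F$. Multiplication by $c\ne0$ replaces $\omega$ by $\omega c/\bar c$, so $cF_\theta\in\mathcal S^\sharp$. The same remark gives $cF\in\mathcal S^\sharp$ for any $m_F$. If $m_F\ge1$ and $\theta\ne0$, then $cF_\theta$ has a pole at $1-i\theta\ne1$ and is not in $\mathcal S^\sharp$.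

\emph{The distance when $G=cF_\theta$.} Here $b(n)=a(n)\,ce^{-i\theta\log n}$, so $d(F,G)\le|\theta|<\infty$. If $b(n)=a(n)\phi(\log n)$ for all $n$ with $\phi\in\mathrm{Exp}$, then $\phi(z)=ce^{-i\theta z}$ by Lemma~\ref{lem:unique} for $F$. If $a(n)=b(n)\phi(\log n)$ for all $n$, then $\phi(z)=c^{-1}e^{i\theta z}$ by Lemma~\ref{lem:unique} for $G$. Both functions have type exactly $|\theta|$. So $d(F,G)=|\theta|$, and $c,\theta$ are determined by $F,G$.

\emph{Finite distance implies a shift.} The idea is that for $\phi_1=1$ the right side of \eqref{eq:star} is a single exponential in $u$; inverting the integral on the left shows that $B_\phi$ has a single simple pole.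

The claim is symmetric in $F$ and $G$ (if $F=cG_\theta$, then $G=c^{-1}F_{-\theta}$), so let $b(n)=a(n)\phi(\log n)$ for all $n$, with $\phi\in E_\alpha$. Proposition~\ref{prop:compare} applies with $\phi_2=\phi$ and $\phi_1=1$, and $X_{G,1}\equiv1$. Choose $\rho>\max(\alpha,|\theta|)$, let $T\ge T_0+2\rho$ be large enough for \eqref{eq:star}, and fix one $s\in\Omega_T$. Since $e^{i\theta u}=\frac1{2\pi i}\oint_{|w|=\rho}\frac{e^{-uw}}{w+i\theta}\,dw$, \eqref{eq:star} says that
\[
\oint_{|w|=\rho}\Big[\frac{H_F(s-w)}{H_F(s)}B_\phi(w)-\frac{C_1R_0(s)}{w+i\theta}\Big]e^{-uw}\,dw=0\qquad\text{for all }u\in\mathbb C .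
\]
By Lemma~\ref{lem:moment} the bracket extends holomorphically to $|w|<2\rho$. There $H_F(s-w)$ is holomorphic and zero-free, as $s-w\in\Omega_{T_0}$. So $B_\phi$ extends to $\mathbb C$ with at most one singularity, a simple pole at $w=-i\theta$. For a suitable $c$ the function $B_\phi(w)-c/(w+i\theta)$ is entire and vanishes at $\infty$, so it is zero. Hence $\phi(z)=ce^{-i\theta z}$, where $c\ne0$ because $G\not\equiv0$. Thus $b(n)=c\,a(n)n^{-i\theta}$ and $G=cF_\theta$.

\emph{The set of distances.} We have shown that $[F]$ is the set of all $cF_\theta$ with $c\ne0$, where $\theta=0$ if $m_F\ge1$ and $\theta$ ranges over $\mathbb R$ if $m_F=0$. The distances are $|\theta|$. \qed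

\section{Proof of Theorem \ref{thm:two}}

Let $C_1,\theta,q,R_0$ be as in Proposition~\ref{prop:compare}, let $\phi_1,\phi_2\in E_\alpha$, $\rho>\alpha$, and $B_i=B_{\phi_i}$. In the last section $B_{\phi_1}(w)=1/w$ was explicit, and one value of $s$ was enough. Now $B_1$ is unknown too, and we have to vary $s$.

\emph{Inverting \eqref{eq:star}.} Multiply \eqref{eq:star} by $H_F(s)$ and use $H_FR_0=q^{-s}H_G$. For $t$ large,
\[
\oint_{|w|=\rho}H_F(s-w)e^{-uw}B_2(w)\,dw=C_1\oint_{|w|=\rho}q^{-(s-w)}H_G(s-w)e^{-u(w-i\theta)}B_1(w)\,dw .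
\]
On the right replace $w$ by $w+i\theta$ and put
\[
\widetilde H(s)=C_1q^{-(s-i\theta)}H_G(s-i\theta),\qquad \widetilde B_1(w)=B_1(w+i\theta).
\]
Let $\rho_1=\rho+|\theta|$ and let $T\ge T_0+2\rho_1+|\theta|$ be large enough for \eqref{eq:star}. For $s\in\Omega_T$ and $|w|<2\rho_1$ the point $s-w$ is in $\Omega_{T_0+|\theta|}$, where $H_F$ and $\widetilde H$ are holomorphic and zero-free. Moreover $\widetilde B_1$ is holomorphic for $|w+i\theta|>\alpha$, in particular between the shifted contour $|w+i\theta|=\rho$ and $|w|=\rho_1$. So both contours may be moved to $|w|=\rho_1$, and for every $s\in\Omega_T$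
\[
\oint_{|w|=\rho_1}\big[H_F(s-w)B_2(w)-\widetilde H(s-w)\widetilde B_1(w)\big]e^{-uw}\,dw=0\qquad\text{for all }u\in\mathbb C .
\]
By Lemma~\ref{lem:moment} the bracket extends holomorphically to $|w|<2\rho_1$. Dividing by $H_F(s-w)$, we see that, with $r=\widetilde H/H_F$ on $\Omega_{T_0+|\theta|}$,
\begin{equation}\label{eq:ext}
B_2(w)-r(s-w)\widetilde B_1(w)\quad\text{extends holomorphically to }|w|<2\rho_1,\ \text{for every }s\in\Omega_T .
\end{equation}

\emph{The function $r$ is constant.} Subtracting \eqref{eq:ext} for $s,s'\in\Omega_T$ eliminates $B_2$: the product $[r(s-w)-r(s'-w)]\widetilde B_1(w)$ extends holomorphically to $|w|<2\rho_1$. Suppose $r$ is not constant, and choose $s,s'\in\Omega_T$ with $r(s)\ne r(s')$. Then the factor in brackets does not vanish at $w=0$, so it is not identically zero, and $\widetilde B_1$ extends meromorphically to $|w|<2\rho_1$, hence to $\mathbb C$. As $\widetilde B_1\not\equiv0$ vanishes at $\infty$, it has a pole $w_1$, with $|w_1|\le\alpha+|\theta|<\rho_1$. Since the product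 has no pole at $w_1$ for \emph{any} $s,s'\in\Omega_T$, we get $r(s-w_1)=r(s'-w_1)$ for all $s,s'\in\Omega_T$. So $r$ is constant on a nonempty open set and hence constant, a contradiction. Thus $r\equiv c$, and $c\ne0$.

\emph{The twisting functions.} By \eqref{eq:ext}, $B_2-c\widetilde B_1$ is entire and vanishes at $\infty$, so $B_2=c\widetilde B_1$. By \eqref{eq:inverse}, $\widetilde B_1$ is the Borel transform of $e^{-i\theta z}\phi_1(z)$. Hence $\phi_2(z)=ce^{-i\theta z}\phi_1(z)$.

\emph{The coefficients.} This gives $b(n)=c\,a(n)n^{-i\theta}$ wherever $\phi_1(\log n)\ne0$, but nothing at the zeros. Proposition~\ref{prop:compare}(i), which holds for every $n\in A_F$, fills the gap. The identity $\widetilde H=cH_F$, with $s$ replaced by $s+i\theta$, reads $C_1q^{-s}H_G(s)=cH_F(s+i\theta)$; it holds on a half-plane and therefore identically. So for $\sigma<0$, by \eqref{eq:FE} for $G$ and Proposition~\ref{prop:compare}(i),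
\begin{align*}
G(s)=H_G(s)\sum_{m\in A_G}\overline{b(m)}\,m^{s-1}
&=H_G(s)\sum_{n\in A_F}\frac{C_1n^{i\theta}\,\overline{a(n)}}q\Big(\frac nq\Big)^{s-1}\\
&=C_1q^{-s}H_G(s)\sum_{n}\overline{a(n)}\,n^{s+i\theta-1}\\
&=c\,H_F(s+i\theta)\sum_n\overline{a(n)}\,n^{s+i\theta-1}=c\,F(s+i\theta),
\end{align*}
the last step by \eqref{eq:FE} for $F$. Hence $G=cF_\theta$. \qed

\section{The growth condition}\label{sec:growth}

Exponential type was used to make $B_\phi$ holomorphic outside a disc, so that only shifts by bounded amounts occur. The condition cannot be relaxed to $\log|\phi(z)|\le Ce^{|z|}+O(1)$. Let $\chi$ be a primitive character mod $N>1$, let $\tau(\bar\chi)=\sum_{k=1}^N\bar\chi(k)e^{2\pi ik/N}$ be the Gauss sum, which is nonzero, and put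
\[
\phi(z)=\frac1{\tau(\bar\chi)}\sum_{k=1}^N\bar\chi(k)\exp\Big(\frac{2\pi i\,k\,e^z}N\Big).
\]
Since $|e^z|\le e^{|z|}$, we have $\log|\phi(z)|\le2\pi e^{|z|}+O(1)$. Since $\chi$ is primitive, $\sum_k\bar\chi(k)e^{2\pi ikn/N}=\chi(n)\tau(\bar\chi)$ for every $n$, so $\phi(\log n)=\chi(n)$ for all $n\ge1$. Thus the coefficients of $L(s,\chi)\in\mathcal S^\sharp$ are those of $\zeta(s)\in\mathcal S^\sharp$ times $\phi(\log n)$. But $L(s,\chi)$ is entire, whereas $c\,\zeta(s+i\theta)$ with $c\neq0$ has a pole, so $L(s,\chi)$ is not of this form.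

\begin{thebibliography}{1}
\bibitem{Cramer}
\emph{Applications of a theorem of H. Cram\'er to the Selberg class},
\url{http://www.ams.org/journals/proc/2002-130-10/S0002-9939-02-06542-5/S0002-9939-02-06542-5.pdf}.
\end{thebibliography}

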